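# Continuous cross sections in the Bohr topology: which subgroups of $\mathbf Q$ have them?

## 1. Cutting the circle at an irrational point

Let $G$ be an abelian group and $H$ a subgroup. Picking one representative from every coset of $H$ is always possible. Can the choice be made continuous? For this we need a topology on $G$ and on $G/H$, and every abelian group has a canonical one.

Throughout, $\mathbf T=\mathbf R/\mathbf Z$ is the circle group, $\|t\|$ is the distance of $t\in\mathbf T$ to $0$, and $\exp(t)=e^{2\pi i t}$. For an abelian group $A$ put $A^*=\mathrm{Hom}(A,\mathbf T)$. The elements of $A^*$ are called characters, and no continuity is asked of them.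

**Definition 1.1.** The *Bohr topology* on $A$ is the initial topology with respect to all $\chi\in A^*$. We write $A^\#$ for $A$ with this topology. A base at $a\in A$ is given by the sets $\{x:\|\chi^j(x-a)\|<\delta,\ j\le r\}$ with $\chi^1,\dots,\chi^r\in A^*$ and $\delta>0$.

We use the following standard facts. "Continuous" always refers to Bohr topologies.

1. A map $f:X\to A^\#$ is continuous iff $\chi\circ f$ is continuous for all $\chi\in A^*$. This is the defining property of an initial topology. Hence homomorphisms are continuous, sums and differences of continuous maps are continuous, and translations are homeomorphisms.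
2. If $A\le B$, then $B^\#$ induces $A^\#$ on $A$, because $\mathbf T$ is divisible, so every character of $A$ extends to $B$.
3. If $A$ is finite, $A^\#$ is discrete, because $A$ has finitely many characters and they separate points. Hence a function on $G$ that factors through a finite quotient group of $G$ is continuous on $G^\#$.

**Example 1.2.** Let $G=\bigoplus_p\mathbf Z(p)$, and let $1_p$ be a generator of the $p$-th summand. For odd $p$ let $\chi(1_p)=\frac{p-1}{2p}$, and let $\chi(1_2)=\frac12$. This defines a character with $\|\chi(1_p)\|\ge\frac13$ for all $p$, so $0$ is not in the closure of $\{1_p\}$. But $0$ is in the closure of $\{1_p-1_{p'}:p\ne p'\}$: given characters $\chi^1,\dots,\chi^r$ and $\delta>0$, cut $\mathbf T^r$ into finitely many boxes of side $<\delta$. Infinitely many of the points $(\chi^j(1_p))_j$ fall into the same box, and any two such primes give $\|\chi^j(1_p-1_{p'})\|<\delta$ for all $j$. Differences of elements far out are hard to distinguish from $0$. This will be used all the time.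

**Definition 1.3.** $H$ is a *ccs-subgroup* of $G$ if the quotient map $\varphi:G\to G/H$ has a cross section $\Gamma:G/H\to G$ (that is, $\varphi\circ\Gamma=\mathrm{id}$) which is continuous as a map $(G/H)^\#\to G^\#$. We say *section* for cross section.

**Example 1.4.** A direct summand is a ccs-subgroup, since it has a homomorphic section. A subgroup of finite index is a ccs-subgroup, since the quotient is discrete; for instance $2\mathbf Z\le\mathbf Z$, which is not a summand. In $\mathbf Q$ neither reason is available for $0\ne H\ne\mathbf Q$: any two nonzero subgroups of $\mathbf Q$ meet nontrivially, so $H$ is not a summand; and $\mathbf Q/H$ is divisible and nonzero, hence infinite.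

Question 6.6 of the paper "A Class of Abelian Groups Defined by Continuous Cross Sections in the Bohr Topology" asks: are all subgroups of $\mathbf Q$ ccs-subgroups? The first case to try is $H=\mathbf Z$.

**Proposition 1.5.** $\mathbf Z$ is a ccs-subgroup of $\mathbf Q$.

*Proof.* Fix an irrational $\alpha$ and let $s(y)$ be the unique representative of $y\in\mathbf Q/\mathbf Z$ in the interval $(\alpha,\alpha+1)$. We check that $\chi\circ s$ is continuous for each $\chi\in\mathbf Q^*$. Choose $\theta\in\mathbf R$ with $\chi(1)=\theta$ mod $1$. Then $\chi_0(x)=\chi(x)-\theta x$ mod $1$ is a character of $\mathbf Q$ that vanishes on $\mathbf Z$, so $\chi_0\circ s$ is a character of $\mathbf Q/\mathbf Z$, hence continuous. It remains to treat $y\mapsto\theta s(y)$ mod $1$. As a real-valued function, $s$ is the composition of the character $\mathbf Q/\mathbf Z\hookrightarrow\mathbf T$, whose values avoid the point $\alpha$ mod $1$ because $\alpha$ is irrational, with the continuous map $\mathbf T\setminus\{\alpha\}\to(\alpha,\alpha+1)$. So $s$ is continuous into $\mathbf R$,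 and so is $\theta s$ mod $1$ into $\mathbf T$. Hence $\chi\circ s$ is continuous. $\square$

The same works for all unital subrings. A unital subring of $\mathbf Q$ has the form $R=\mathbf Z[1/p:p\in S]$ for a set $S$ of primes: if $a/b\in R$ in lowest terms and $ua+vb=1$, then $1/b=u\frac ab+v\in R$.

**Proposition 1.6.** If $R$ is a unital subring of $\mathbf Q$ and $c\in\mathbf Q^\times$, then $cR$ is a ccs-subgroup of $\mathbf Q$.

*Proof.* Multiplication by $c$ is an automorphism of $\mathbf Q$, and by fact 1 it carries continuous sections for $R$ to continuous sections for $cR$. So let $c=1$. Recall $\mathbf Q/\mathbf Z=\bigoplus_p\mathbf Z(p^\infty)$. The map $\mathbf Q/\mathbf Z\to\mathbf Q/R$ has kernel $\bigoplus_{p\in S}\mathbf Z(p^\infty)$, a direct summand, so it has a homomorphic section. Composing it with the section $s:\mathbf Q/\mathbf Z\to\mathbf Q$ of Proposition 1.5 gives a continuous section of $\mathbf Q\to\mathbf Q/R$. $\square$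

What changes for a general $H$? Take $H=\langle 1/p:p\text{ prime}\rangle=\{a/b:b\text{ squarefree}\}$. The lift from $\mathbf Q/\mathbf Z$ to $\mathbf Q$ is no problem. But the kernel of $\mathbf Q/\mathbf Z\to\mathbf Q/H$ is now $\bigoplus_p\mathbf Z(p)$, no longer a summand. Already over the subgroup $\bigoplus_p\mathbf Z(p^2)/\mathbf Z(p)$ of the quotient, we must lift through infinitely many non-split extensions $\mathbf Z(p)\to\mathbf Z(p^2)\to\mathbf Z(p)$ at once. We shall see that this cannot be done continuously, so the answer to the question is no.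

## 2. Heights, and two classification theorems

If $H\ne0$ is a subgroup of $\mathbf Q$, then $cH\ni1$ for some $c\in\mathbf Q^\times$, and $H$ is a ccs-subgroup iff $cH$ is. So we may assume $1\in H$. Put
$$k_p=\sup\{k\ge0:p^{-k}\in H\}\in\{0,1,\dots,\infty\}.$$
Subgroups of $\mathbf Q$ containing $\mathbf Z$ correspond to subgroups of $\mathbf Q/\mathbf Z=\bigoplus_p\mathbf Z(p^\infty)$. A subgroup of a torsion group is the sum of its $p$-parts, and the subgroups of $\mathbf Z(p^\infty)$ are the $\mathbf Z(p^k)$, $k\le\infty$. The $p$-component of $x+\mathbf Z$ has order $p^{\max(0,-v_p(x))}$. Hence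
$$H/\mathbf Z=\bigoplus_p\mathbf Z(p^{k_p}),\qquad H=\{x\in\mathbf Q:v_p(x)\ge-k_p\text{ for all }p\}.\tag{2.1}$$
For example, $\mathbf Z$ has all $k_p=0$, a unital subring has all $k_p\in\{0,\infty\}$, and $\langle1/p:p\text{ prime}\rangle$ has all $k_p=1$.

**Theorem A.** For $1\in H\le\mathbf Q$ the following are equivalent:

(i) $H$ is a ccs-subgroup of $\mathbf Q$;

(ii) $\{p:0<k_p<\infty\}$ is finite;

(iii) $H=cR$ with $c\in\mathbf Q^\times$ and $R$ a unital subring of $\mathbf Q$.

An abelian group $H$ belongs to the class $\mathbf{ACCS}(\#)$, and is called a *ccs-group*, if it is a ccs-subgroup of its divisible hull. The divisible hull of a nonzero subgroup of $\mathbf Q$ is $\mathbf Q$, and the group $0$ is its own hull (it is also a ccs-subgroup of $\mathbf Q$, via the identity). So Theorem A says: *a subgroup of $\mathbf Q$ is a ccs-group iff it is $0$ or a rational multiple of a unital subring.* In particular $\langle1/p:p\text{ prime}\rangle$ is not a ccs-subgroup of $\mathbf Q$.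

**Theorem B.** Let $K_n$ $(n\ge1)$ be finite abelian groups such that the least prime divisor of $|K_n|$ tends to $\infty$ (trivial $K_n$ allowed), and let $N_n\le K_n$. Then $\bigoplus N_n$ is a ccs-subgroup of $\bigoplus K_n$ iff $N_n$ is a direct summand of $K_n$ for all but finitely many $n$.

**Corollary.** If $P$ is an infinite set of primes and $1\le k_p<\infty$ for $p\in P$, then $\bigoplus_{p\in P}\mathbf Z(p^{k_p})\notin\mathbf{ACCS}(\#)$.

## 3. From subgroups of $\mathbf Q$ to sums of finite groups

Here we deduce Theorem A and the Corollary from Theorem B. We use that $\mathbf Z(p^k)$ is not a direct summand of $\mathbf Z(p^{k+1})$ for $k\ge1$: it is a nonzero proper subgroup of a cyclic $p$-group, and cyclic $p$-groups are indecomposable.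

**Proof of the Corollary.** Let $N=\bigoplus_{p\in P}\mathbf Z(p^{k_p})$. Its divisible hull $\bigoplus_{p\in P}\mathbf Z(p^\infty)$ contains $K=\bigoplus_{p\in P}\mathbf Z(p^{k_p+1})$. The restriction to $K/N$ of a continuous section for the hull takes values in the preimage of $K/N$, which is $K$. It is continuous by fact 2. This contradicts Theorem B. $\square$

**(ii)⇒(iii).** Let $c=\prod_{0<k_p<\infty}p^{k_p}$. By (2.1), $cH=\{x:v_p(x)\ge0\text{ whenever }k_p<\infty\}=\mathbf Z[1/p:k_p=\infty]$. This is a unital subring, and $H=c^{-1}(cH)$.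

**(iii)⇒(ii).** Let $R=\mathbf Z[1/p:p\in S]$ and $1\in cR=H$. Then $H=\{x:v_p(x)\ge v_p(c)\text{ for }p\notin S\}$, so $k_p=\infty$ for $p\in S$ and $k_p=-v_p(c)$ for $p\notin S$. The latter is $0$ for almost all $p\notin S$.

**(iii)⇒(i).** This is Proposition 1.6.

**(i)⇒(ii).** Suppose $P=\{p:0<k_p<\infty\}$ is infinite and $\Gamma:\mathbf Q/H\to\mathbf Q$ is a continuous section. Composing with $\mathbf Q\to\mathbf Q/\mathbf Z$ we get a continuous section of $\mathbf Q/\mathbf Z\to(\mathbf Q/\mathbf Z)/(H/\mathbf Z)$. Here $H/\mathbf Z=N\oplus N'$ with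
$$N=\bigoplus_{p\in P}\mathbf Z(p^{k_p}),\qquad N'=\bigoplus_{k_p=\infty}\mathbf Z(p^\infty).$$
Let $K=\bigoplus_{p\in P}\mathbf Z(p^{k_p+1})\le\mathbf Q/\mathbf Z$; then $K\cap N'=0$, as different primes are involved. Restrict the section to $(K\oplus N')/(N\oplus N')\cong K/N$. Its values lie in the full preimage, which is $K\oplus N'$. Project to $K$ along $N'$. If the value at the class of $k\in K$ is $k'+n'$, then $k'+n'-k\in N\oplus N'$, so $k'-k\in N$. Hence we have a continuous section $(K/N)^\#\to K^\#$. The least prime divisor of $|\mathbf Z(p^{k_p+1})|$ is $p$, which tends to $\infty$ along $P$. This contradicts Theorem B. $\square$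

From now on only Theorem B is left.

## 4. Sections acting coordinate by coordinate

**Notation.** $G_n=K_n/N_n$, $\pi_n:K_n\to G_n$ the quotient map, $K=\bigoplus K_n$, $G=\bigoplus G_n=K/\bigoplus N_n$. We regard $G_n\subset G$. We have $G^*=\prod G_n^*$ and $K^*=\prod K_n^*$, compact groups. For $u\in K^*$ and a map $f=(f_n):G\to K$ we have $u(f(x))=\sum_nu_n(f_n(x))$, a finite sum.

**Proof of "if" in Theorem B.** Let $F$ be the finite set of $n$ for which $N_n$ is not a summand. Take homomorphic sections $f_n:G_n\to K_n$ for $n\notin F$, any sections for $n\in F$, and put $f(x)=(f_n(x_n))_n$. For $\psi\in K^*$, the function $\psi\circ f$ is the sum of the character $\sum_{n\notin F}\psi_n(f_n(x_n))$ and a function that factors through the finite group $\bigoplus_{n\in F}G_n$. By fact 3 it is continuous. $\square$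

**Digits by hand.** Let $K_p=\mathbf Z/p^2$ and $N_p=p\mathbf Z/p^2$ for odd primes $p$, so $G_p=\mathbf Z/p$. The obvious section $f$ lifts $w\in\mathbf Z/p$ to its representative in $\{0,\dots,p-1\}$, in each coordinate. Let $u\in K^*$ be given by $u_p(z)=\frac{p-1}2\cdot\frac z{p^2}$. Then
$$u_p(f_p(1))=\tfrac{p-1}{2p^2}\to0,\qquad u_p(f_p(-1))=\tfrac{(p-1)^2}{2p^2}\to\tfrac12 .$$
So $u(f(1_p-1_{p'}))\to\frac12$ when $p\neq p'$ tend to $\infty$. But by the pigeonhole argument of Example 1.2, every neighborhood of $0$ contains elements $1_p-1_{p'}$ with $p\ne p'$ arbitrarily large. So $u\circ f$ is not continuous at $0$. The defect $f_p(1)+f_p(-1)=p\ne0$ is detected by placing the elements $1$ and $-1$ at *different* coordinates. The sum is then nearly $0$ in $G^\#$, but its image is not.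

This disposes of every coordinatewise section.

**Proposition 4.1.** Suppose that no $N_n$ is a summand of $K_n$. Let $f_n:G_n\to K_n$ be sections with $f_n(0)=0$. Then $f(x)=(f_n(x_n))_n$ is not continuous.

*Proof.* Since $f_n$ is not a homomorphism (a homomorphic section would give $K_n=N_n\oplus f_n(G_n)$), there are $y_n^1,y_n^2,y_n^3\in G_n$ with sum $0$ and $z_n=\sum_if_n(y_n^i)\ne0$: if $f_n(y)+f_n(-y)\neq0$ for some $y$, take $(y,-y,0)$. Otherwise $f_n$ is odd, and we take $(a,b,-(a+b))$ where $f_n(a)+f_n(b)\ne f_n(a+b)$. We now use the following.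

$$\text{A nonzero element } z \text{ of a finite abelian group has a character } v \text{ with } \|v(z)\|\ge\tfrac13.\tag{4.1}$$

Indeed, if $z$ has order $r\ge2$, some character has $v(z)=\lfloor r/2\rfloor/r$, and $\frac13\le\lfloor r/2\rfloor/r\le\frac12$. Choose $u\in K^*$ with $\|u_n(z_n)\|\ge\frac13$ for all $n$. Suppose $u\circ f$ is continuous at $0$: there are $\chi^1,\dots,\chi^r$ and $\delta>0$ such that $\|\chi^j(x)\|<\delta$ for all $j$ implies $\|u(f(x))\|<\frac14$. Pass to a subsequence along which $\chi^j(y^i_n)\to\alpha^{ij}$ and $u_n(f_n(y_n^i))\to\theta^i$ for all $i,j$. Then $\sum_i\alpha^{ij}=0$ for all $j$, and $\|\sum_i\theta^i\|\ge\frac13$. Let $x=y^1_{m_1}+y^2_{m_2}+y^3_{m_3}$ with $m_1<m_2<m_3$ far out in the subsequence. Then $\chi^j(x)$ is as near to $\sum_i\alpha^{ij}=0$ as we like, while $u(f(x))=\sum_iu_{m_i}(f_{m_i}(y^i_{m_i}))$ is as near to $\sum_i\theta^i$ as we like. Contradiction. $\square$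

**Where this stops.** For a general continuous $f$ the coordinate $f_m(x)$ depends on all of $x$, not only on $x_m$. For instance, if $g:G_3\to N_2$ is any function with $g(0)=0$, adding $g(x_3)$ to the second coordinate of a continuous section gives another continuous section. So the step "$f_{m_i}(x)=f_{m_i}(y^i_{m_i})$" is not available, and there is no map $G_m\to K_m$ on which to test additivity. Continuity of the single map $f_m:G^\#\to K_m$ into a discrete set says that $f_m$ is locally constant, but on neighborhoods that depend on $m$ without any control. As $x$ varies over $\bigoplus_{n<m}G_n$, the value $f_m(x+w)$ at a fixed $w\in G_m$ could a priori run through all lifts of $w$.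

The way past this point has four parts.

* A category argument makes the continuity of all $u\circ f$ at $0$ uniform. A duality count then leaves, for each $w\in G_m$, a set $E_w\subset K_m$ of lifts of $w$ with $|E_w|\le C$, where $C$ does not depend on $m$ and $w$ (Sections 5 and 6).
* Ramsey's theorem makes $f_m(x)$ depend only on $m$ and the relevant entry, for suitable test elements $x$ (Section 7).
* The test of Proposition 4.1 then shows that, in $G_m$ with $m$ large, values can be chosen from the $E_w$ so as to respect all zero-sum relations in a given *bounded* number of elements (Sections 8 and 9).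
* As $|G_m|$ is unbounded, this is not yet a homomorphism. A choice of parameters with maximal multiplicity, together with the absence of small primes in $|K_m|$, removes the ambiguity (Section 10).

## 5. Uniform and causal control of $u\circ f$, by Baire category

We begin the proof of "only if". Suppose that infinitely many $N_n$ are not summands and that a continuous section $f$ exists. Restrict $f$ to the sum of the $G_n$ over those $n$, project to the sum of the corresponding $K_n$, and re-index. So we may assume that *no $N_n$ is a summand of $K_n$*; the least prime divisor of $|K_n|$ still tends to $\infty$. Since $f(0)\in\bigoplus N_n$, the map $f-f(0)$ is again a continuous section, so we may assume $f(0)=0$. Each $f_n:G^\#\to K_n$ is continuous with discrete target.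

**Proposition 5.1.** After passing to infinitely many of the indices (restricting, projecting and re-indexing as above) there are $d\ge1$ and $\varepsilon>0$ such that, with $|\tau|=\max_j\|\tau_j\|$ for $\tau\in\mathbf T^d$:

(P1) $f:G^\#\to K^\#$ is a continuous section with $f(0)=0$;

(P2) $f_j(x)=0$ whenever $x\in\bigoplus_{n<j}G_n$;

(P3) for each $u\in K^*$ there is $X(u)\in(G^*)^d$ such that $X_n(u)\in(G_n^*)^d$ depends only on $u_1,\dots,u_n$, and for all $x\in G$
$$|X(u)(x)|<\varepsilon\ \Rightarrow\ \|u(f(x))\|\le\tfrac16 .$$

In (P3), continuity of $u\circ f$ at $0$ alone gives finitely many characters and some precision *depending on $u$*. The gain is that $d$ and $\varepsilon$ are the same for all $u$, and that the choice is causal: the $n$-th coordinate of $X(u)$ does not look ahead.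

**Step 1: one precision for an open set of characters.** For $\kappa\ge1$ and $\psi\in K^*$ let
$$\Xi_\kappa(\psi)=\{\chi\in(G^*)^\kappa:\ \forall x\in G\ (\max_j\|\chi^j(x)\|<1/\kappa\Rightarrow\|\psi(f(x))\|\le\tfrac1{12})\}.$$
The relation $\chi\in\Xi_\kappa(\psi)$ is closed in $(G^*)^\kappa\times K^*$: for each fixed $x$ the condition "$\max_j\|\chi^j(x)\|\ge1/\kappa$ or $\|\psi(f(x))\|\le\frac1{12}$" is closed, and we intersect over $x$. By compactness its projection $\Omega_\kappa=\{\psi:\Xi_\kappa(\psi)\ne\emptyset\}$ is closed. For each $\psi$, continuity of $\psi\circ f$ at $0$ gives characters $\chi^1,\dots,\chi^r$ and $\delta>0$ such that $\|\chi^j(x)\|<\delta$ for all $j$ implies $\|\psi(f(x))\|\le\frac1{12}$. Taking $\kappa\ge\max(r,1/\delta)$ and repeating characters, we get $\psi\in\Omega_\kappa$. So $\bigcup_\kappa\Omega_\kappa=K^*$. By the Baire category theorem some $\Omega_\kappa$ has an interior point. Fix this $\kappa$. There are $m_0$ and $\psi_n^\circ\in K_n^*$ $(n\le m_0)$ such that every $\psi$ extending $(\psi_n^\circ)_{n\le m_0}$ lies in $\Omega_\kappa$.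

**Step 2: freeze most coordinates so that the choice becomes causal.** Put $a_0=0$. We construct $a_1<a_2<\cdots$, integers $m_i$ with $a_i\le m_i<a_{i+1}$, values $\psi^\circ_n\in K_n^*$ for $n\notin A:=\{a_1,a_2,\dots\}$, and
$$\rho(u_1,\dots,u_i)\in\prod_{n\le a_i}(G_n^*)^\kappa\qquad(u_j\in K_{a_j}^*),$$
such that for all $i\ge0$:

(F1) $\rho(u_1,\dots,u_i)$ extends $\rho(u_1,\dots,u_{i-1})$ (if $i\ge1$);

(F2) every $\psi$ with $\psi_{a_j}=u_j$ $(j\le i)$ and $\psi_n=\psi_n^\circ$ for the other $n\le m_i$ admits some $\chi\in\Xi_\kappa(\psi)$ with $\chi|_{\le a_i}=\rho(u_1,\dots,u_i)$;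

(F3) $f(\bigoplus_{j\le i}G_{a_j})\subset\bigoplus_{n<a_{i+1}}K_n$.

For $i=0$, $\rho$ is empty and (F2) is the outcome of Step 1. Suppose stage $i$ is done. Choose $a_{i+1}>m_i$ with (F3), which is possible since $\bigoplus_{j\le i}G_{a_j}$ is finite. Put $\psi_n^\circ=0$ for $m_i<n<a_{i+1}$. There are finitely many histories $(u_1,\dots,u_{i+1})$; treat them one after another, starting with $m=a_{i+1}$. When a history is treated, the values $\psi_n^\circ$ are defined for all $n\le m$ other than $a_1,\dots,a_{i+1}$. Let $Z$ be the cylinder of all $\psi$ with $\psi_{a_j}=u_j$ $(j\le i+1)$ and $\psi_n=\psi_n^\circ$ for the other $n\le m$. Each $\psi\in Z$ satisfies the condition in (F2) for $i$, so it admits $\chi\in\Xi_\kappa(\psi)$ extending $\rho(u_1,\dots,u_i)$. Hence $Z$ is covered by the sets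
$$\{\psi\in Z:\exists\chi\in\Xi_\kappa(\psi),\ \chi|_{\le a_{i+1}}=\rho\},$$
where $\rho$ runs over the finitely many elements of $\prod_{n\le a_{i+1}}(G_n^*)^\kappa$ that extend $\rho(u_1,\dots,u_i)$. These sets are closed, being projections of compact sets. Finitely many closed sets covering $Z$ cannot all have empty interior in $Z$. So one of them contains a nonempty open subset of $Z$, hence a subcylinder of $Z$ given by prescribed values on the coordinates in some $(m,m']$. Use these values as $\psi^\circ$ on $(m,m']$, put $\rho(u_1,\dots,u_{i+1})=\rho$, and go to the next history with $m'$ in place of $m$. What has been achieved for earlier histories persists, because their cylinders only shrink. Let $m_{i+1}$ be the final $m$. Then (F1) and (F2) hold for $i+1$.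

**Step 3: read off $X(u)$.** For $u\in\prod_iK_{a_i}^*$ let $\psi^u$ be $u$ on $A$ and $\psi^\circ$ off $A$. The sets $\{\chi\in\Xi_\kappa(\psi^u):\chi|_{\le a_i}=\rho(u_1,\dots,u_i)\}$ are nonempty by (F2), compact, and decreasing in $i$ by (F1). So there is $\chi(u)$ in all of them. Let $X(u)$ be the pair $(\chi(u),\chi(0))$ restricted to $A$, an element of $(\prod_{n\in A}G_n^*)^{2\kappa}$. Its $a_i$-coordinate depends only on $u_1,\dots,u_i$. Let $x\in\bigoplus_{n\in A}G_n$ and suppose all $2\kappa$ coordinates of $X(u)(x)$ have norm $<1/\kappa$. Then $\|\psi^u(f(x))\|\le\frac1{12}$ and $\|\psi^0(f(x))\|\le\frac1{12}$. Since $\psi^u-\psi^0$ is $u$ on $A$ and $0$ off $A$,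
$$\Big\|\sum_{n\in A}u_n(f_n(x))\Big\|\le\tfrac1{12}+\tfrac1{12}=\tfrac16 .$$
The comparison with $\psi^0$ removes the frozen values $\psi^\circ$. Now restrict $f$ to $\bigoplus_{n\in A}G_n$, project to $\bigoplus_{n\in A}K_n$, and re-index $A$ by $1,2,\dots$. With $d=2\kappa$ and $\varepsilon=1/\kappa$ we have (P1) and (P3), and (F3) becomes (P2). $\square$

Still no $N_n$ is a summand of $K_n$, and the least prime divisor of $|K_n|$ tends to $\infty$. We fix $f,d,\varepsilon,X$ as in Proposition 5.1.

## 6. A bounded number of lifts, by Parseval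

This section shows that for each $w\in G_m$ only boundedly many values $f_m(x+w)$ matter. The reason is causality: if $u_1,\dots,u_{m-1}$ are kept fixed and $v=u_m$ varies, the part of $X(u)$ seen by $x\in\bigoplus_{n<m}G_n$ does not change, while $u(f(x+w))$ contains the term $v(f_m(x+w))$.

Partition $\mathbf T^d$ into finitely many cubes of $|\cdot|$-diameter $<\varepsilon/4$, and let $\Lambda$ be their number. Put $\mathcal H_m=\prod_{n<m}K_n^*$. For $h\in\mathcal H_m$ and $x\in\bigoplus_{n<m}G_n$ write $X(h)(x)=\sum_{n<m}X_n(h)(x_n)$, and for $v\in K_m^*$ write $X_m(h,v)$; by (P3) this makes sense. For $w\in G_m$ let $Q_{h,w}$ be the first cube $Q$, in a fixed order, that maximizes the size of $\{v\in K_m^*:X_m(h,v)(w)\in Q\}$. Let $\Psi=\Psi_{h,w}$ be this set for $Q=Q_{h,w}$. Then $|\Psi|\ge|K_m|/\Lambda$. Put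
$$E_w^h=\Big\{f_m(x+w):\ x\in\bigoplus_{n<m}G_n,\ |X(h)(x)+\tau|<\varepsilon/2\text{ for some }\tau\in Q_{h,w}\Big\}.$$
(When we write $E^h_w$ it is understood that $w\in G_m$ and $h\in\mathcal H_m$.) If $f$ were coordinatewise, each $E_w^h$ would be empty or $\{f_m(w)\}$.

**Lemma 6.1.** $|E_w^h|\le4\Lambda$.

*Proof.* Let $e=f_m(x+w)\in E_w^h$ with $x,\tau$ as in the definition. For $v\in\Psi$ let $u=(h,v,0,0,\dots)$. Then $X(u)(x+w)=X(h)(x)+X_m(h,v)(w)$, and $X_m(h,v)(w)$ lies in the same cube as $\tau$, so $|X(u)(x+w)|<\varepsilon/2+\varepsilon/4<\varepsilon$. By (P3), $\|\beta+v(e)\|\le\frac16$, where $\beta=\sum_{j<m}h_j(f_j(x+w))$ does not depend on $v$. So $\exp(\beta)\exp(v(e))$ has real part at least $\cos(\pi/3)=\frac12$ for each $v\in\Psi$. Summing over $v$,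
$$\Big|\sum_{v\in\Psi}\exp(v(e))\Big|\ge\tfrac12|\Psi|\qquad\text{for all }e\in E_w^h .$$
By Parseval on $K_m$, $\sum_{k\in K_m}\big|\sum_{v\in\Psi}\exp(v(k))\big|^2=|K_m||\Psi|$. Hence $|E_w^h|\cdot\frac14|\Psi|^2\le|K_m||\Psi|$, that is, $|E_w^h|\le4|K_m|/|\Psi|\le4\Lambda$. $\square$

To get rid of $h$, let
$$E_w=\{e\in K_m:\ e\in E_w^h\text{ for at least }|\mathcal H_m|/2\text{ of the }h\in\mathcal H_m\}.$$
Since $\sum_h|E_w^h|\le4\Lambda|\mathcal H_m|$, we have
$$|E_w|\le C:=8\Lambda,\tag{6.1}$$
with $C$ independent of $m$ and $w$. Moreover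
$$\pi_m(e)=w\qquad\text{for all }e\in E_w,\tag{6.2}$$
because $f$ is a section, so $\pi_m(f_m(x+w))=w$ for $x\in\bigoplus_{n<m}G_n$.

## 7. Difference chains and Ramsey's theorem

In Proposition 4.1 the test element was $y^1_{m_1}+y^2_{m_2}+y^3_{m_3}$. Its partial sums are not near $0$, and for a general $f$ later entries could change earlier values of $f$ uncontrollably. We replace each entry $y_m$ by a difference $y_m-y_n$. By the pigeonhole principle such differences can be made invisible to finitely many characters, so that adding more of them is a small perturbation in $G^\#$.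

**Statement 7.1.** Given an infinite $S\subset\mathbf N$, finitely many $y=(y_n)\in\prod G_n$, finitely many characters $\chi$ of $G$, and $\delta>0$, there is an infinite $S'\subset S$ with $\|\chi(y_n)-\chi(y_m)\|<\delta$ for all $n,m\in S'$ and all the given $y,\chi$.

*Proof.* Partition a finite power of $\mathbf T$, with one factor for each pair $(y,\chi)$, into finitely many cubes of diameter $<\delta$. Infinitely many of the points $(\chi(y_n))_{y,\chi}$, $n\in S$, lie in the same cube. $\square$

**Definition 7.2.** A *family* is an element $y=(y_n)$ of $\prod G_n$. A *chain* is a finite sequence $c=(y^1,\dots,y^q)$ of families. For $i\le q$ and $n_1<m_1<\dots<n_i<m_i$ put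
$$x_c(n_1,m_1,\dots,n_i,m_i)=\sum_{l\le i}(y^l_{m_l}-y^l_{n_l})\in G.$$
A *prefix for $y^i$* is an increasing sequence $\nu=(n_1,m_1,\dots,n_{i-1},m_{i-1},n_i)$, of length $2i-1$. For such $\nu$ and $m>n_i$ put
$$x(\nu)=x_c(n_1,\dots,m_{i-1})-y^i_{n_i},\qquad e(\nu,m)=f_m(x(\nu)+y^i_m)=f_m(x_c(n_1,\dots,n_i,m)).$$
For finite sets write $\nu<\nu'$ if $\max\nu<\min\nu'$, and $\nu<m$ if $\max\nu<m$.

For instance, with $q=2$, $x_c(n_1,m_1,n_2,m_2)=y^1_{m_1}-y^1_{n_1}+y^2_{m_2}-y^2_{n_2}$; a prefix for $y^1$ is just one index $n_1$, with $e(n_1,m)=f_m(y^1_m-y^1_{n_1})$.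

**Definition 7.3.** An infinite $S\subset\mathbf N$ is *good* for $c$, with elements $e_m^i\in K_m$ $(i\le q,\ m\in S)$, if for all $n_1<m_1<\dots<n_q<m_q$ in $S$ and $x=x_c(n_1,\dots,m_q)$:

(G1) $f_{m_i}(x)=f_{m_i}(x_c(n_1,\dots,m_i))$ for all $i\le q$ (later entries do not matter);

(G2) $f_j(x)=0$ for every $j\in S$ with $j<n_1$, or $m_i<j<n_{i+1}$ for some $i<q$, or $j>m_q$ (nothing happens outside the intervals $[n_i,m_i]$);

(G3) for every $i\le q$ and all $n_1<m_1<\dots<n_i<m_i$ in $S$, $f_{m_i}(x_c(n_1,\dots,m_i))=e^i_{m_i}$ (earlier entries do not matter);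

(G4) $e_m^i\in E_{y^i_m}$ for all $i$ and all but finitely many $m\in S$.

If $f$ is coordinatewise with $f_n(0)=0$ for all $n$, then every $S$ satisfies (G1)–(G3) with $e_m^i=f_m(y_m^i)$. Goodness recovers this behavior for an arbitrary $f$, on a sparse set of indices.

The sets $E^h_w$ enter through the following lemma, which says that many of the values $e(\nu,m)$ lie in one small set.

**Lemma 7.4.** Let $S$ be infinite, $c$ a chain, $i\le q$, $M\ge1$. For all sufficiently large $m\in S$, for at least half of the $h\in\mathcal H_m$ there are prefixes $\nu^1<\dots<\nu^M<m$ for $y^i$ in $S$ with $e(\nu^k,m)\in E^h_{y_m^i}$ for all $k$.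

*Proof.* Let $\zeta=y^i$. For $e(\nu,m)\in E^h_{\zeta_m}$ we need $X(h)(x(\nu))+\tau$ to be small for some $\tau\in Q_{h,\zeta_m}$. As $x(\nu)$ ends with $-\zeta_{n_i}$, the natural $\tau$ is $X_{n_i}(h)(\zeta_{n_i})$. So we look for $n_i$ such that this point lies in the right cube.

**Step 1: the popular cube is hit infinitely often.** Let $u\in K^*$ be Haar-random, that is, with independent uniform coordinates. Write $u_{<n}=(u_1,\dots,u_{n-1})$, and for $n\in S$ let $Q_n=Q_{u_{<n},\zeta_n}$, a function of $u_{<n}$. Given $u_{<n}$, the event $X_n(u)(\zeta_n)\in Q_n$ has conditional probability $|\Psi_{u_{<n},\zeta_n}|/|K_n|\ge1/\Lambda$.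

Fix a cube $Q$ and $n_0$. Let $\sigma_r$ be the $r$-th $n\ge n_0$ in $S$ with $Q_n=Q$ ($\sigma_r=\infty$ if there is none). Let $\mathcal F_r$ be the event that $\sigma_r<\infty$ and $X_{\sigma_s}(u)(\zeta_{\sigma_s})\notin Q$ for all $s\le r$. For each $n$, the event "$\sigma_r=n$ and $X_{\sigma_s}(u)(\zeta_{\sigma_s})\notin Q$ for all $s<r$" is determined by $u_{<n}$. On it $Q_n=Q$, so the conditional probability that $X_n(u)(\zeta_n)\notin Q$ is at most $1-1/\Lambda$. For different $n$ these events are disjoint and contained in $\mathcal F_{r-1}$ (where $\mathcal F_0$ is the whole space). Summing over $n$ gives $\Pr(\mathcal F_r)\le(1-1/\Lambda)\Pr(\mathcal F_{r-1})$, so $\Pr(\mathcal F_r)\le(1-1/\Lambda)^r$. Hence almost surely it does not happen that all $\sigma_r$ are finite and all $X_{\sigma_r}(u)(\zeta_{\sigma_r})\notin Q$. Apply this to all $n_0$ and all cubes: almost surely, for each cube $Q$ with $Q_n=Q$ for infinitely many $n\in S$, the set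
$$S_Q=\{n\in S:\ Q_n=Q,\ X_n(u)(\zeta_n)\in Q\}$$
is infinite.

**Step 2: build the prefixes for such a $u$.** Fix $u$ with this property. For each cube $Q$ with $Q_n=Q$ infinitely often, apply Statement 7.1 to $S$, the families $y^l$, the characters $X^j(u)$ $(j\le d)$ and $\delta=\varepsilon/(4q)$, and obtain $S'$. Choose $n_1<m_1<\dots<m_{i-1}$ in $S'$ and then $n_i>m_{i-1}$ in $S_Q$; then repeat further out. This gives prefixes $\nu^1<\dots<\nu^M$ for $y^i$ in $S$, each with last entry in $S_Q$ and with $|X(u)(y^l_{m_l}-y^l_{n_l})|<\varepsilon/(4q)$ for $l<i$. There are finitely many cubes, so for all large $m\in S$ the cube $Q_m$ is one of these $Q$, and the $M$ prefixes chosen for it lie below $m$. For such $m$ put $h=u_{<m}$, let $\nu$ be one of these prefixes, with last entry $n_i$, and put $\tau=X_{n_i}(u)(\zeta_{n_i})$. Then $\tau\in Q=Q_m=Q_{h,\zeta_m}$. We have $x(\nu)\in\bigoplus_{n<m}G_n$, and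
$$X(h)(x(\nu))+\tau=\sum_{l<i}X(u)(y^l_{m_l}-y^l_{n_l})$$
has $|\cdot|<\varepsilon/4$ (it is $0$ if $i=1$). So $e(\nu,m)=f_m(x(\nu)+\zeta_m)\in E^h_{\zeta_m}$.

**Step 3: from almost all $u$ to half of the $h$.** The property required of $h$ in the lemma is a property of elements of $\mathcal H_m$, and almost surely $u_{<m}$ has it for all large $m\in S$. By Fatou's lemma, applied to the indicator functions of these events, the probability that $u_{<m}$ has the property tends to $1$ as $m\to\infty$ in $S$. This probability is the proportion of $h\in\mathcal H_m$ having it, since $u_{<m}$ is uniform on $\mathcal H_m$. $\square$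

**Lemma 7.5.** Every infinite $S_0$ contains an infinite $S$ that is good for $c$.

*Proof.* For (G1) and (G2) Ramsey gives an all-or-nothing alternative, and continuity at one point excludes "nothing". For (G3) the alternative is "all equal or all different", and Lemmas 7.4 and 6.1 exclude "all different".

**(G1).** Color each $2q$-element subset $n_1<m_1<\dots<n_q<m_q$ of $S_0$ by the set of $i$ for which the equality in (G1) holds. By Ramsey's theorem there is an infinite $S_1\subset S_0$ on which the color is constant. Given $i$, let $n_1,\dots,m_i$ be the first $2i$ elements of $S_1$ and $b=x_c(n_1,\dots,m_i)$. Since $f_{m_i}$ is continuous at $b$ with discrete target, there are finitely many characters $\chi$ and $\delta>0$ such that $\|\chi(x-b)\|<\delta$ for all of them implies $f_{m_i}(x)=f_{m_i}(b)$. Apply Statement 7.1 to $S_1$, the families $y^l$, these $\chi$, and $\delta/q$, and choose the remaining $n_{i+1}<\dots<m_q$ in the resulting $S'\subset S_1$ beyond $m_i$. Then $x=x_c(n_1,\dots,m_q)$ satisfies $x-b=\sum_{l>i}(y^l_{m_l}-y^l_{n_l})$, so $\|\chi(x-b)\|<\delta$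 and $f_{m_i}(x)=f_{m_i}(b)$. So $i$ belongs to the constant color. Hence (G1) holds on $S_1$ for every $i$.

**(G2).** Color each $(2q+1)$-element subset of $S_1$ by the set of $i\in\{0,\dots,q\}$ such that $f_j(x)=0$, where $j$ is the $(2i+1)$-st element of the subset and $x$ is $x_c$ of the remaining $2q$ elements. Let $S_2\subset S_1$ be infinite with constant color. Given $i$, let $n_1,\dots,m_i,j$ be the first $2i+1$ elements of $S_2$. Put $b=x_c(n_1,\dots,m_i)$ ($b=0$ if $i=0$). Then $b\in\bigoplus_{n<j}G_n$, so $f_j(b)=0$ by (P2). By continuity of $f_j$ at $b$ and Statement 7.1, exactly as for (G1), there is a continuation $n_{i+1}<\dots<m_q$ in $S_2$ beyond $j$ with $f_j(x)=f_j(b)=0$. So $i$ belongs to the constant color. Hence (G2) holds on $S_2$.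

**(G3).** For $i=1,\dots,q$ successively, apply Ramsey's theorem to $(4i-1)$-element sets, each written as $\nu<\nu'<m$ with $|\nu|=|\nu'|=2i-1$, colored by whether $e(\nu,m)=e(\nu',m)$ for the prefixes $\nu,\nu'$ for $y^i$. We get an infinite $S_3\subset S_2$ such that, for each $i$, either $e(\nu,m)=e(\nu',m)$ for all prefixes $\nu<\nu'<m$ for $y^i$ in $S_3$ with $m\in S_3$, or $e(\nu,m)\ne e(\nu',m)$ for all of them. In the second case Lemma 7.4 for $S_3$ with $M=4\Lambda+1$ gives $m\in S_3$, $h\in\mathcal H_m$ and $4\Lambda+1$ prefixes $\nu^1<\nu^2<\cdots<m$ whose values $e(\nu^k,m)$ are pairwise different elements of $E^h_{y^i_m}$. This contradicts Lemma 6.1. So the first case holds for each $i$.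

It remains to compare prefixes that are not ordered as $\nu<\nu'$. Let $S_4\subset S_3$ be infinite such that between any two consecutive elements of $S_4$ there are at least $2q$ elements of $S_3$. For prefixes $\nu,\nu'$ for $y^i$ in $S_4$ below $m\in S_4$, choose a prefix $\nu''$ for $y^i$ in $S_3$ with all its $2i-1$ entries strictly between the predecessor of $m$ in $S_4$ and $m$. Then $\nu<\nu''<m$ and $\nu'<\nu''<m$, so $e(\nu,m)=e(\nu'',m)=e(\nu',m)$. Let $e_m^i$ be this common value. If $m$ has fewer than $2i-1$ predecessors in $S_4$, let $e_m^i$ be any lift of $y_m^i$. Then (G3) holds on $S=S_4$, and (G1), (G2) are inherited from $S_2$.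

**(G4).** Lemma 7.4 for $S_4$ with $M=1$, together with (G3), gives for each $i$ and all large $m\in S_4$ that $e_m^i\in E^h_{y_m^i}$ for at least half of the $h\in\mathcal H_m$. This means $e_m^i\in E_{y_m^i}$. $\square$

## 8. Zero sums lift to zero sums

Now the test of Proposition 4.1 can be carried out with the stable values $e^i_m$.

**Lemma 8.1.** Let $S$ be good for $c=(y^1,\dots,y^q)$, and let $B\subset\{1,\dots,q\}$ satisfy $\sum_{i\in B}y_n^i=0$ for all $n\in S$. Then $\sum_{i\in B}e_m^i=0$ for all but finitely many $m\in S$.

*Proof.* Suppose $z_m=\sum_{i\in B}e^i_m\ne0$ for infinitely many $m\in S$.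

**Step 1: a character that sees the defect.** Choose such $m$'s $\rho_1<\rho_2<\cdots$ with at least $t$ elements of $S$ strictly between $\rho_t$ and $\rho_{t+1}$. For $t\ge2$ let $\sigma_t$ be the predecessor of $\rho_t$ in $S$; it lies strictly between $\rho_{t-1}$ and $\rho_t$. By (4.1) there is $u\in K^*$ with $\|u_{\rho_t}(z_{\rho_t})\|\ge\frac13$ for all $t$ and $u_n=0$ for all other $n$. By continuity of $u\circ f$ at $0$ there are characters $\chi^1,\dots,\chi^r$ of $G$ and $\delta>0$ such that $\|\chi^j(x)\|<\delta$ for all $j$ implies $\|u(f(x))\|<\frac14$. Fix $\gamma$ with $0<\gamma<\min(\delta/(3q),1/(12q))$.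

**Step 2: pass to limits.** By compactness there is an infinite $T\subset\{2,3,\dots\}$ such that, as $t\to\infty$ in $T$, the quantities $\chi^j(y^i_{\rho_t})$, $\chi^j(y^i_{\sigma_t})$, $u_{\rho_t}(e^i_{\rho_t})$ converge to limits $\alpha^{ij},\omega^{ij},\theta^i$, and lie within $\gamma$ of these limits for all $t\in T$. Since $\rho_t,\sigma_t\in S$, we get $\sum_{i\in B}\alpha^{ij}=\sum_{i\in B}\omega^{ij}=0$. Also $\|\sum_{i\in B}\theta^i\|\ge\frac13$.

**Step 3: choose the test element.** We choose successively the pairs $(n_i,m_i)$, $i=1,\dots,q$, in $S$ with $n_1<m_1<\dots<n_q<m_q$.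

* For $i\in B$ let $(n_i,m_i)=(\sigma_t,\rho_t)$ with some $t\in T$ so large that $\sigma_t>m_{i-1}$ (no condition if $i=1$).
* For $i\notin B$ let $n_i<m_i$ be two elements of $S$ strictly between $\rho_t$ and $\rho_{t+1}$, for some $t$ with $\rho_t>m_{i-1}$ (no condition if $i=1$), such that $\|\chi^j(y^i_{m_i}-y^i_{n_i})\|<\gamma$ for all $j$. This is possible for all large $t$: partition $\mathbf T^r$ into finitely many cubes of diameter $<\gamma$. As soon as $t$ exceeds their number, two of the at least $t$ elements $n$ of $S$ between $\rho_t$ and $\rho_{t+1}$ have their points $(\chi^j(y_n^i))_j$ in the same cube.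

Let $x=x_c(n_1,\dots,m_q)$.

**Step 4: $x$ is near $0$.** The pairs with $i\in B$ contribute to $\chi^j(x)$ an element within $2|B|\gamma$ of $\sum_{i\in B}(\alpha^{ij}-\omega^{ij})=0$, and the others contribute an element of norm at most $(q-|B|)\gamma$. So $\|\chi^j(x)\|\le3q\gamma<\delta$ for all $j$, and hence $\|u(f(x))\|<\frac14$.

**Step 5: $u(f(x))$ is not near $0$.** Only the coordinates $\rho_t$ matter for $u$. Let $\rho_t$ be not one of the $m_i$ with $i\in B$. It is not in the tuple, because all other entries of the tuple lie strictly between consecutive $\rho$'s. It is not strictly between $n_i$ and $m_i$ for any $i$: if $i\in B$, then $n_i$ and $m_i$ are consecutive in $S$; if $i\notin B$, both lie in one gap between consecutive $\rho$'s. Since $\rho_t\in S$, (G2) gives $f_{\rho_t}(x)=0$. For $i\in B$, (G1) and (G3) give $f_{m_i}(x)=f_{m_i}(x_c(n_1,\dots,m_i))=e^i_{m_i}$. Hence $u(f(x))=\sum_{i\in B}u_{m_i}(e^i_{m_i})$, which is within $q\gamma$ of $\sum_{i\in B}\theta^i$. So $\|u(f(x))\|\ge\frac13-q\gamma>\frac14$, a contradiction. $\square$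

## 9. Selections respecting all relations among boundedly many elements

**Definition 9.1.** A *consistent selection* for $(w^1,\dots,w^q)\in G_m^q$ is a choice of $e^i\in E_{w^i}$ $(i\le q)$ such that $\sum_{i\in B}e^i=0$ for every $B\subset\{1,\dots,q\}$ with $\sum_{i\in B}w^i=0$.

The notion does not depend on the order of the entries, and restricting a consistent selection to a subtuple gives a consistent selection. For example, for the pair $(w,-w)$ it consists of $e\in E_w$ with $-e\in E_{-w}$; if $w=0$, each of the two values must moreover be $0$.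

**Proposition 9.2.** For each $q$ there is $m(q)$ such that for all $m\ge m(q)$ every $q$-tuple in $G_m$ has a consistent selection.

*Proof.* Otherwise there are an infinite $S_0$ and tuples $(w_m^i)_{i\le q}\in G_m^q$, $m\in S_0$, without consistent selection. Shrink $S_0$ so that $\mathfrak B=\{B:\sum_{i\in B}w_m^i=0\}$ is the same for all $m\in S_0$; there are only finitely many possibilities. Let $y_m^i=w_m^i$ for $m\in S_0$ and $y_m^i=0$ otherwise. By Lemma 7.5 there is $S\subset S_0$ good for $(y^1,\dots,y^q)$. By (G4), $e_m^i\in E_{w_m^i}$ for all $i$ and all large $m\in S$. By Lemma 8.1, applied to each of the finitely many $B\in\mathfrak B$, $\sum_{i\in B}e_m^i=0$ for all $B\in\mathfrak B$ and all large $m\in S$. So $(e_m^i)_{i\le q}$ is a consistent selection for $(w_m^i)_{i\le q}$ for large $m\in S$. Contradiction. $\square$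

If $|G_m|$ were bounded, we could apply this to tuples that list all elements of $G_m$ and read off a homomorphic section. But $G_m$ is nontrivial ($N_m=K_m$ would be a summand), so $|G_m|$ is at least the least prime divisor of $|K_m|$, which tends to $\infty$. We must pass from bounded tuples to all of $G_m$, and the difficulty is that selections for different tuples may make different choices from $E_w$.

## 10. From bounded tuples to a homomorphic section

**Definition 10.1.** For $(y_1,\dots,y_s)\in G_m^s$ and $e_i\in E_{y_i}$ call $(e_1,\dots,e_s)$ *$r$-good* for $(y_1,\dots,y_s)$ if for every $(z_1,\dots,z_r)\in G_m^r$ the tuple $(y_1,\dots,y_s,z_1,\dots,z_r)$ has a consistent selection with values $e_1,\dots,e_s$ at the first $s$ places.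

For $s=0$ this says that every $r$-tuple in $G_m$ has a consistent selection, which is true for $m\ge m(r)$. Padding with zeros and restricting shows that $r$-good implies $r'$-good for $r'\le r$. A subtuple of an $r$-good tuple is $r$-good for the corresponding subtuple of $(y_1,\dots,y_s)$, again by restriction.

**(a) Equal entries get equal values in the presence of the negative.** *In a consistent selection for a tuple containing $w,w,-w$, the two entries $w$ have equal values, namely the negative of the value at $-w$.* Use the two sets $B$ consisting of one entry $w$ and the entry $-w$.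

**(b) One more element can be added at the cost of some goodness.** Let $\Phi(r)=1+Cr$, so $\Phi(r)\ge r$. *If $(e_1,\dots,e_s)$ is $\Phi(r)$-good for $(y_1,\dots,y_s)$ and $y\in G_m$, there is $e\in E_y$ such that $(e_1,\dots,e_s,e)$ is $r$-good for $(y_1,\dots,y_s,y)$.*

Suppose not. Then each $e\in E_y$ has a witness $z^{(e)}\in G_m^r$: the tuple $(y_1,\dots,y_s,y,z^{(e)})$ has no consistent selection starting with $e_1,\dots,e_s,e$. Put all witnesses together. The tuple $(y_1,\dots,y_s,y,(z^{(e)})_{e\in E_y})$ has at most $1+Cr=\Phi(r)$ entries after the first $s$, by (6.1). So it has a consistent selection with values $e_1,\dots,e_s$ at the first places and some value $e\in E_y$ at $y$. Restricting it to $(y_1,\dots,y_s,y,z^{(e)})$ gives a contradiction.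

**Choice of the parameters.** Let $E_y^{(r)}$ be the set of $e\in E_y$ such that $(e)$ is $r$-good for $(y)$, and put
$$D_m^{(r)}=\max_{y\in G_m}|E_y^{(r)}|,\qquad D^{(r)}=\limsup_mD_m^{(r)} .$$
By (b) with $s=0$ and Proposition 9.2, $E^{(r)}_y\ne\emptyset$ for $m\ge m(\Phi(r))$. So $1\le D^{(r)}\le C$, and $D^{(r)}$ is an integer that does not increase with $r$. Hence there are $r_0$ and $D$ with $D^{(r)}=D$ for all $r\ge r_0$. Put
$$L_0=\tfrac{D(D+1)}2+1,\qquad r_1=r_0+L_0+3,\qquad r_3=\Phi(\Phi(\Phi(r_1))).$$
Then $r_3\ge\Phi(r_1)\ge r_1\ge r_0$.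

**(c) Good values can be translated along multiples of $y_0$.** *If $(\epsilon,e)$ is $r_1$-good for $(y_0,y)$, $1\le L\le L_0$ and $z=Ly_0+y$, then $L\epsilon+e\in E_z^{(r_0)}$.*

Given $z_1,\dots,z_{r_0}\in G_m$, consider
$$(y_0,\ y,\ z,\ -z,\ -y_0,\ \underbrace{y_0,\dots,y_0}_{L},\ z_1,\dots,z_{r_0}).$$
It has $3+L+r_0\le r_1$ entries after the first two, so it has a consistent selection starting with $\epsilon,e$. By (a), all the displayed entries $y_0$ have value $\epsilon$. The $L$ copies of $y_0$ in the underbrace, the entry $y$ and the entry $-z$ have sum $0$, so the value at $-z$ is $-(L\epsilon+e)$. The set $\{z,-z\}$ then shows that the value at $z$ is $L\epsilon+e$; in particular $L\epsilon+e\in E_z$. Restrict to $(z,z_1,\dots,z_{r_0})$. As the $z_k$ were arbitrary, $L\epsilon+e\in E_z^{(r_0)}$.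

**Choice of $m$ and $y_0$.** Choose $m$ with $D_m^{(r_3)}=D$, with $D_m^{(r_0)}\le D$, and such that all prime divisors of $|K_m|$ are larger than $L_0$. The first holds for infinitely many $m$, because $D^{(r_3)}=D$ is a limsup of integers. The second holds for all large $m$, because $D^{(r_0)}=D$. The third holds for all large $m$ by the hypothesis on $|K_n|$. Choose $y_0\in G_m$ with $|E_{y_0}^{(r_3)}|=D$, say $E_{y_0}^{(r_3)}=\{\epsilon_1,\dots,\epsilon_D\}$. So $y_0$ has $D$ values even at the strong level $r_3$, while no element has more than $D$ values at the weak level $r_0$. This is what removes the ambiguity.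

**(d) Fixing the value $\epsilon_1$ at $y_0$ determines the value everywhere.** *For each $y\in G_m$ there is exactly one $e=:\gamma(y)\in E_y$ such that $(\epsilon_1,e)$ is $r_1$-good for $(y_0,y)$.*

Existence is (b), since $\epsilon_1$ is $\Phi(r_1)$-good for $(y_0)$. Suppose $e'\ne e''$ both work. By (b), choose $g_k\in E_y$ with $(\epsilon_k,g_k)$ $r_1$-good for $(y_0,y)$, for $2\le k\le D$. By (c), for each $1\le L\le L_0$ the $D+1$ elements
$$L\epsilon_1+e',\qquad L\epsilon_1+e'',\qquad L\epsilon_k+g_k\quad(2\le k\le D)$$
lie in $E^{(r_0)}_{Ly_0+y}$. The first two are always distinct. Any other pair of them involves $\epsilon_k,\epsilon_l$ with $k\ne l$, and it coincides for at most one $L\in[1,L_0]$: if it did for $L\neq L'$, subtracting would give $(L-L')(\epsilon_k-\epsilon_l)=0$ with $0<|L-L'|<L_0$. All prime divisors of $|K_m|$ exceed $L_0$, so $L-L'$ is prime to $|K_m|$, and $\epsilon_k=\epsilon_l$, which is false. There are $\frac{D(D+1)}2-1<L_0$ such pairs. So for some $L\in[1,L_0]$ all $D+1$ elements are distinct, which contradicts $D_m^{(r_0)}\le D$.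

**(e) $\gamma$ is a homomorphism.** Let $y,y'\in G_m$. Since $\epsilon_1$ is $\Phi(\Phi(\Phi(r_1)))$-good for $(y_0)$, we can apply (b) three times: there is $a$ with $(\epsilon_1,a)$ $\Phi(\Phi(r_1))$-good for $(y_0,y)$, then $b$ with $(\epsilon_1,a,b)$ $\Phi(r_1)$-good for $(y_0,y,y')$, then $c$ with $(\epsilon_1,a,b,c)$ $r_1$-good for $(y_0,y,y',y+y')$. By restriction, $(\epsilon_1,a)$, $(\epsilon_1,b)$, $(\epsilon_1,c)$ are $r_1$-good for $(y_0,y)$, $(y_0,y')$, $(y_0,y+y')$ respectively. By uniqueness in (d), $a=\gamma(y)$, $b=\gamma(y')$, $c=\gamma(y+y')$. Since $r_1\ge1$, the tuple $(y_0,y,y',y+y',-(y+y'))$ has a consistent selection starting with $\epsilon_1,a,b,c$. Let $d$ be its value at the last entry. The relations $y+y'-(y+y')=0$ and $(y+y')-(y+y')=0$ give $a+b+d=0$ and $c+d=0$, so $c=a+b$, that is, $\gamma(y+y')=\gamma(y)+\gamma(y')$.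

**(f) The contradiction.** By (6.2), $\pi_m\circ\gamma=\mathrm{id}_{G_m}$. So $\gamma:G_m\to K_m$ is a homomorphic section of $\pi_m$, and $K_m=N_m\oplus\gamma(G_m)$. Thus $N_m$ is a direct summand of $K_m$, contrary to the assumption made at the start of Section 5. This proves Theorem B, and with Section 3 also Theorem A and the Corollary. $\blacksquare$
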